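\title{A monomial ideal and its quotient ring can have the same Stanley depth}

\begin{abstract}
Rauf asked whether $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(S/I)+1$ for every nonzero proper monomial ideal $I$ of a polynomial ring $S$ in $n$ variables. We show that the answer is no. Over every field there is a squarefree monomial ideal $I$ in $26$ variables with $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=23$. In terms of $c=n-\operatorname{sdepth}(S/I)$, the inequality always holds for $c\le 2$, and for each $c\ge 3$ it fails for suitable ideals in every sufficiently large number of variables. The example comes from a family of $290$ triangles on $26$ points that has at most $289$ edges and whose removal from the family of all sets of size at least $3$ leaves a disjoint union of intervals with three-element bottoms.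
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K$ be a field, let $S=K[x_1,\dots,x_n]$, and let $N$ be a finitely generated $\mathbb{Z}^n$-graded $S$-module. For a nonzero homogeneous element $u\in N$ and a set of variables $Z\subseteq\{x_1,\dots,x_n\}$, let $uK[Z]$ be the $K$-subspace of $N$ spanned by the elements $uw$, where $w$ runs over the monomials in $K[Z]$. If $uK[Z]$ is a free $K[Z]$-module, that is, if no nonzero polynomial in the variables of $Z$ annihilates $u$, then $uK[Z]$ is a \emph{Stanley space} of \emph{dimension} $|Z|$. A \emph{Stanley decomposition} of $N$ is a finite direct sum decomposition of $K$-vector spaces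
\[
\mathcal{D}:\quad N=\bigoplus_{i=1}^{j}u_iK[Z_i]
\]
into Stanley spaces. One sets $\operatorname{sdepth}\mathcal{D}=\min_i|Z_i|$, and the \emph{Stanley depth} $\operatorname{sdepth}(N)$ is the maximum of $\operatorname{sdepth}\mathcal{D}$ over all Stanley decompositions $\mathcal{D}$ of $N$. Thus a Stanley decomposition cuts $N$ into shifted polynomial rings, and the Stanley depth is the largest $d$ such that all pieces can be taken in at least $d$ variables.

A monomial ideal $I$ splits the monomials of $S$ into two classes: those in $I$ form a basis of $I$, the others form a basis of $S/I$. It is natural to compare how well the two classes can be cut up, and the ideal has an advantage, because it is closed under multiplication by every variable. For $I=(x_1)$ we have $I=x_1K[x_1,\dots,x_n]$ and $S/I=1\cdot K[x_2,\dots,x_n]$; since $x_1$ annihilates $S/I$, the Stanley depths are $n$ and $n-1$. For $\mathfrak{m}=(x_1,\dots,x_n)$ the quotient $S/\mathfrak{m}=K$ has Stanley depth $0$, while sorting monomials by their last variable gives $\mathfrak{m}=\bigoplus_{i=1}^{n}x_iK[x_1,\dots,x_i]$, so that $\operatorname{sdepth}(\mathfrak{m})\ge1$. The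 ordinary depth behaves in the same way without exception: $\operatorname{depth}I=\operatorname{depth}S/I+1$ whenever $0\ne I\ne S$ (see Section~\ref{sec:small}).

Herzog conjectured that $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(S/I)$ for every monomial ideal $I\subset S$, and Rauf asked for the following strong form of this conjecture; see \cite{Source}.

\begin{quote}
\emph{Let $I\subset S$ be a monomial ideal with $0\ne I\ne S$. Is it true that}
\begin{equation}\label{eq:rauf}
\operatorname{sdepth}(I)\ \ge\ \operatorname{sdepth}(S/I)+1\ ?
\end{equation}
\end{quote}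

The examples above and the analogy with depth suggest the answer yes. The answer is no.

\begin{theorem}\label{thm:main}
Over every field $K$ there is a squarefree monomial ideal $0\ne I\subsetneq S=K[x_1,\dots,x_{26}]$ with
\[
\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=23 .
\]
Hence \eqref{eq:rauf} does not hold for all monomial ideals.
\end{theorem}

The next theorem determines the values of $c=n-\operatorname{sdepth}(S/I)$ for which \eqref{eq:rauf} can fail: these are exactly the values $c\ge3$.

\begin{theorem}\label{thm:range}
Let $K$ be a field and $S=K[x_1,\dots,x_n]$.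
\begin{enumerate}
\item[(a)] If $0\ne I\subsetneq S$ is a monomial ideal with $\operatorname{sdepth}(S/I)\ge n-2$, then $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(S/I)+1$.
\item[(b)] For every $c\ge3$ and every $n\ge 26+291(c-3)$ there is a squarefree monomial ideal $I\subset S$ with $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=n-c$.
\end{enumerate}
\end{theorem}

The ideals in these theorems satisfy Herzog's inequality with equality, so they do not contradict his conjecture.

For squarefree ideals both Stanley depths are governed by partitions of families of sets into intervals (Section~\ref{sec:dictionary}). For the ideals generated by all squarefree monomials of degree $n-c+1$ and some of degree $n-c$, equality of the two Stanley depths follows from two competing conditions on a family $X$ of $c$-sets: a counting condition, which asks that $X$ be dense, and a partition condition, which asks that $X$ be sparse (Section~\ref{sec:criterion}). The heart of the paper is the construction of a family of triangles that satisfies both (Sections~\ref{sec:relay} and~\ref{sec:example}). Section~\ref{sec:large} passes from $c=3$ to all $c\ge3$.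 Section~\ref{sec:small} proves Theorem~\ref{thm:range}(a); the reduction to squarefree ideals there uses a theorem of Ichim, Katth\"an and Moyano-Fern\'andez on polarization \cite{IKM}.

\section{Stanley depth and interval partitions}\label{sec:dictionary}

Index the variables by a set $V$ with $|V|=n$. For $\tau\subseteq V$ put $x_\tau=\prod_{v\in\tau}x_v$ and $K[\tau]=K[x_v:v\in\tau]$. The \emph{support} $\operatorname{supp}(w)$ of a monomial $w$ is the set of all $v$ such that $x_v$ divides $w$. A $k$-set is a set with $k$ elements.

Let $\Gamma$ be a family of subsets of $V$ that is closed under taking subsets, with $\emptyset\ne\Gamma\ne2^V$; equivalently, $\Gamma$ is a simplicial complex with $\emptyset\in\Gamma$ and $V\notin\Gamma$. Let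
\[
I(\Gamma)=\bigl(x_{V\setminus\sigma}:\sigma\in\Gamma\bigr),\qquad U=2^V\setminus\Gamma .
\]
A monomial $w$ lies in $I(\Gamma)$ if and only if $V\setminus\operatorname{supp}(w)\subseteq\sigma$ for some $\sigma\in\Gamma$, that is,
\begin{equation}\label{eq:member}
w\in I(\Gamma)\iff V\setminus\operatorname{supp}(w)\in\Gamma .
\end{equation}
So $x_V\in I(\Gamma)$ and $1\notin I(\Gamma)$, and $I(\Gamma)$ is a nonzero proper squarefree monomial ideal. Every such ideal $I$ arises in this way, from $\Gamma=\{\sigma: x_{V\setminus\sigma}\in I\}$. We record complements of supports rather than supports because our examples are generated in degrees close to $n$; the sets that matter are then small.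

For $T\subseteq B\subseteq V$ the \emph{interval} $[T,B]$ is the family $\{\sigma:T\subseteq\sigma\subseteq B\}$, with \emph{bottom} $T$ and \emph{top} $B$. We write $[T]$ for the one-point interval $[T,T]$. For a nonempty family $\mathcal{F}\subseteq2^V$ let $\beta(\mathcal{F})$ be the least $p$ such that $\mathcal{F}$ is a disjoint union of intervals whose bottoms have size at most $p$. Two bounds are immediate. The partition into one-point intervals shows that $\beta(\mathcal{F})$ is at most the largest size of a member of $\mathcal{F}$. A minimal member of $\mathcal{F}$ is the bottom of the interval that contains it, so $\beta(\mathcal{F})$ is at least the size of any minimal member.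

\begin{lemma}\label{lem:dictionary}
Let $I=I(\Gamma)$ and $U=2^V\setminus\Gamma$. Then
\[
\operatorname{sdepth}(S/I)=n-\beta(U),\qquad \operatorname{sdepth}(I)=n-\beta(\Gamma).
\]
\end{lemma}

\begin{proof}
Let $M=S/I$ and $\Sigma=\{\tau:x_\tau\notin I\}$, or let $M=I$ and $\Sigma=\{\tau:x_\tau\in I\}$. By \eqref{eq:member}, the monomials with support in $\Sigma$ form a $K$-basis of $M$, and the complements of the members of $\Sigma$ form $U$ in the first case and $\Gamma$ in the second. Complementation carries $[F,G]$ to $[V\setminus G,V\setminus F]$, whose bottom has size $n-|G|$. So it suffices to prove, for every $d$, that $\operatorname{sdepth}(M)\ge d$ if and only if $\Sigma$ is a disjoint union of intervals $[F,G]$ with $|G|\ge d$.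

Let $\Sigma=\bigsqcup_i[F_i,G_i]$ with $|G_i|\ge d$. The monomials $x_{F_i}w$ with $w\in K[G_i]$ are exactly the monomials with support in $[F_i,G_i]$. They belong to the basis of $M$, so $x_{F_i}K[G_i]$ is a Stanley space of dimension $|G_i|\ge d$, and each basis monomial occurs for exactly one $i$. Hence $M=\bigoplus_ix_{F_i}K[G_i]$.

Conversely, let $M=\bigoplus_iu_iK[Z_i]$ be a Stanley decomposition with $Z_i\subseteq V$ and $|Z_i|\ge d$. The $\mathbb{Z}^n$-graded components of $M$ have dimension at most $1$. So we may take the $u_i$ to be monomials, and each basis monomial of $M$ lies in exactly one summand. By freeness, the products $u_iw$ with $w$ a monomial in $K[Z_i]$ are nonzero in $M$, so they are basis monomials of $M$. If one of them is squarefree, then $u_i=x_{F_i}$ for some $F_i$, and the squarefree ones are the $x_\tau$ with $\tau\in[F_i,F_i\cup Z_i]$. These intervals therefore partition $\Sigma$, and their tops have size at least $|Z_i|\ge d$.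
\end{proof}

In particular the two Stanley depths do not depend on $K$, and for squarefree ideals \eqref{eq:rauf} reads
\[
\beta(\Gamma)<\beta(U).
\]
In this form the inequality again looks plausible: $\Gamma$ is closed downward and $U$ upward, so that $\Gamma$ lies below $U$ in the Boolean lattice.

Two tools will be used throughout. The first is the basic supply of interval partitions.

\begin{lemma}[Greedy partition]\label{lem:greedy}
Let $W$ be a finite totally ordered set and $k\ge1$. For a $k$-set $T\subseteq W$ let $T^+=T\cup\{w\in W:w>\max T\}$. Then the intervals $[T,T^+]$ partition $\{\omega\subseteq W:|\omega|\ge k\}$. If $\max T$ is the last element $m$ of $W$, the interval is $[T]$; if $\max T$ is the second to last element, it is $[T,T\cup\{m\}]$.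
\end{lemma}

\begin{proof}
A set $\omega$ lies in $[T,T^+]$ if and only if $T$ consists of the $k$ smallest elements of $\omega$.
\end{proof}

The second tool is an obstruction to partitions.

\begin{lemma}[Alternating sum]\label{lem:euler}
Let $\mathcal{F}=\bigsqcup_i[T_i,B_i]$ and $W\subseteq V$. Then
\[
\sum_{\sigma\in\mathcal{F},\ \sigma\subseteq W}(-1)^{|\sigma|}=\sum_{i\,:\ B_i\cap W=T_i}(-1)^{|T_i|}.
\]
\end{lemma}

\begin{proof}
The members of $[T_i,B_i]$ contained in $W$ form the interval $[T_i,B_i\cap W]$ if $T_i\subseteq W$, and there are none otherwise. The alternating sum over an interval $[T,B]$ is $(-1)^{|T|}(1-1)^{|B\setminus T|}$, which is $(-1)^{|T|}$ for $B=T$ and $0$ otherwise.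
\end{proof}

\section{A criterion for equality}\label{sec:criterion}

Fix $c$ with $1\le c<n$. The ideal generated by all squarefree monomials of degree $n-c+1$ corresponds to $\Gamma=\{\sigma:|\sigma|\le c-1\}$ and $U=\{\sigma:|\sigma|\ge c\}$. Here $\beta(\Gamma)\le c-1$, and $\beta(U)=c$ by Lemma~\ref{lem:greedy}, so \eqref{eq:rauf} holds. We perturb this example by moving a family $X$ of $c$-sets from $U$ to $\Gamma$. The aim is to force $\beta(\Gamma)$ up to $c$ while $\beta(U)$ stays at $c$. The \emph{shadow} $\partial X$ is the family of all $(c-1)$-sets contained in some member of $X$.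

\begin{lemma}\label{lem:criterion}
Let $1\le c<n$, let $X$ be a family of $c$-subsets of $V$, and put
\[
\Gamma=\{\sigma:|\sigma|\le c-1\}\cup X,\qquad U=\{\sigma:|\sigma|\ge c\}\setminus X .
\]
Assume that
\begin{enumerate}
\item[(C1)] $|X|>|\partial X|$, and
\item[(C2)] $U$ is a disjoint union of intervals with bottoms of size $c$.
\end{enumerate}
Then $I=I(\Gamma)$ satisfies $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=n-c$. The ideal $I$ is generated by the monomials $x_{V\setminus\xi}$, $\xi\in X$, of degree $n-c$ and all squarefree monomials of degree $n-c+1$.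
\end{lemma}

\begin{proof}
The family $\Gamma$ is closed under taking subsets, contains $\emptyset$, and does not contain $V$ because $c<n$. The description of the generators follows from the definition of $I(\Gamma)$. By Lemma~\ref{lem:dictionary} we must show $\beta(U)=\beta(\Gamma)=c$.

By (C2), $\beta(U)\le c$. All members of the nonempty family $U$ have size at least $c$, so $\beta(U)\ge c$.

All members of $\Gamma$ have size at most $c$, so $\beta(\Gamma)\le c$. Suppose that $\Gamma$ is a disjoint union of intervals with bottoms of size at most $c-1$. Each $\xi\in X$ is maximal in $\Gamma$, so it is the top of its interval $[T_\xi,\xi]$, and $T_\xi\ne\xi$ because $|T_\xi|\le c-1$. Choose $y_\xi\in\xi\setminus T_\xi$. Then $\xi\setminus\{y_\xi\}$ lies in $[T_\xi,\xi]$ and in $\partial X$. Different members of $X$ are tops of different, hence disjoint, intervals, so $\xi\mapsto\xi\setminus\{y_\xi\}$ is an injection $X\to\partial X$. This contradicts (C1).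
\end{proof}

\begin{remark}\label{rem:hyp}
Condition (C1) is close to necessary. If $|X'|\le|\partial X'|$ for every $X'\subseteq X$, then Hall's marriage theorem assigns to the members $\xi$ of $X$ pairwise distinct $(c-1)$-subsets $\eta_\xi\subset\xi$, and the intervals $[\eta_\xi,\xi]$ together with one-point intervals give $\beta(\Gamma)\le c-1$. Condition (C2) works against (C1). For $c=3$, the family of all triangles on six points satisfies (C1), since $20>15$; but each $4$-set on these points is then a minimal member of $U$, so that $\beta(U)\ge4$.
\end{remark}

\section{Deleting triangles}\label{sec:relay}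

By Theorem~\ref{thm:range}(a), conditions (C1) and (C2) are incompatible for $c\le2$. So let $c=3$, and call $3$-sets triangles and $2$-sets edges. We look for a family $X$ with more triangles than edges such that (C2) holds. The plan is to start from a partition of all sets of size at least $3$ into intervals with triangles as bottoms, and to delete triangles from it. Call a triangle $T$ \emph{free} if its interval is $[T]$.

\subsection*{One order is not enough}
A free triangle can be deleted without any repair. In the greedy partition of a totally ordered set $V$ the free triangles are those through the last point $m$. In a family of such triangles, each member has an edge of its own, namely the edge opposite to $m$, so (C1) fails. More flexible partitions are needed.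

\subsection*{Fibers}
Split $V=A\sqcup R$ and sort the subsets $\sigma$ by $f=\sigma\cap A$; call $\{\sigma:\sigma\cap A=f\}$ the \emph{fiber over $f$}. The sets with $|\sigma\cap A|\ge3$ can be handled by one order on $A$. For $|f|\le2$, the sets of size at least $3$ in the fiber over $f$ are the sets $f\cup\omega$ with $\omega\subseteq R$ and $|\omega|\ge3-|f|$, and we may partition them greedily with respect to an order on $R$ \emph{that depends on $f$}.

Let $H$ be a set of edges inside $A$, and delete \emph{two} triangles $f\cup\{r\}$ and $f\cup\{r'\}$ over each $f\in H$. This gives $2|H|$ triangles. Their edges are the members of $H$ and edges between $A$ and $R$, so there are at most $|H|+|A||R|$ of them. Thus (C1) holds as soon as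
\begin{equation}\label{eq:goal}
|H|>|A||R| .
\end{equation}

\subsection*{The first repair}
Let $f=\{a,b\}\in H$, and put $r<r'$ last in the order for $f$. The last two greedy intervals over $f$ are $[\{a,b,r\},\{a,b,r,r'\}]$ and $[\{a,b,r'\}]$. The second triangle is free, but deleting the first leaves the $4$-set $\{a,b,r,r'\}$ without a bottom. Its remaining triangles are $\{a,r,r'\}$ and $\{b,r,r'\}$. So we want one of them, say $\{a,r,r'\}$, to be free in the fiber over $\{a\}$; it can then take $\{a,b,r,r'\}$ as its top. If $m$ is the last element of the order for $\{a\}$, the free triangles over $\{a\}$ are the $|R|-1$ triangles $\{a,y,m\}$. In this way we repair at most $|A|(|R|-1)$ edges $f$, and \eqref{eq:goal} is missed by $|A|+1$.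

\subsection*{The second repair}
To release more triangles over $\{a\}$ we repeat the step one level down. Let $p$ be second to last in the order for $\{a\}$. For $y<p$ the greedy interval with bottom $\{a,y,p\}$ is $[\{a,y,p\},\{a,y,p,m\}]$. If $m$ is also last in the order for the fiber over $\emptyset$, the triangle $\{y,p,m\}$ is free there and can take over the top $\{a,y,p,m\}$. Then $\{a,y,p\}$ is available for the first repair.

\begin{example}\label{ex:five}
The smallest instance has $A=\{a,b\}$ and $R=\{y,p,m\}$. We write sets as words and delete $X=\{aby,abp\}$.
\begin{center}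
\begin{tabular}{c|c|l|l}
fiber over & order on $R$ & greedy intervals & after the repairs\\ \hline
$ab$ & $m<y<p$ & $[abm,abypm],\ [aby,abyp],\ [abp]$ & $[abm,abypm]$\\
$a$ & $y<p<m$ & $[ayp,aypm],\ [aym],\ [apm]$ & $[ayp,abyp],\ [aym],\ [apm]$\\
$b$ & $y<p<m$ & $[byp,bypm],\ [bym],\ [bpm]$ & unchanged\\
$\emptyset$ & $y<p<m$ & $[ypm]$ & $[ypm,aypm]$
\end{tabular}
\end{center}
The eight bottoms in the last column are the eight triangles outside $X$. The $4$-sets $abym$ and $abpm$ and the set $abypm$ lie in the first interval, and the remaining $4$-sets $abyp$, $bypm$, $aypm$ are tops. So (C2) holds. The repair runs along the path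
\[
aby\ \subset\ abyp\ \supset\ ayp\ \subset\ aypm\ \supset\ ypm ,
\]
in which each $4$-set is handed from the triangle on its left to the triangle on its right. Here $|X|=2$ and $|\partial X|=5$, so (C1) fails; it takes many such paths, which share the edges between $A$ and $R$, to reverse the count.
\end{example}

For $c=2$ the same scheme has only the levels $|f|=1$ and $|f|=0$. Deleting two $2$-sets over each of $h$ points of $A$ requires $h$ of the $|R|-1$ one-point intervals over $\emptyset$, so $2h<h+|R|$ and the analog of \eqref{eq:goal} is out of reach. The third level, present for $c=3$, makes up the deficit.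

\subsection*{The construction}
We now carry this out for all edges at once. Let $A$ and $R$ be disjoint finite sets with $|R|\ge2$, let $m\in R$ and $R'=R\setminus\{m\}$. The data are as follows.
\begin{itemize}
\item For each $a\in A$, an element $p_a\in R'$ and a subset $G_a\subseteq R'\setminus\{p_a\}$. Put
\[
E_a=\bigl\{\{y,m\}:y\in R'\bigr\}\cup\bigl\{\{y,p_a\}:y\in G_a\bigr\},\qquad |E_a|=|R|-1+|G_a| .
\]
The triangles $\{a\}\cup e$ with $e\in E_a$ are those that will be available over $\{a\}$.
\item For each $a\in A$ and $e\in E_a$, an element $b(a,e)\in A\setminus\{a\}$. The triangle $\{a\}\cup e$ will serve the edge $\{a,b(a,e)\}$.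
\end{itemize}
We impose two conditions.
\begin{enumerate}
\item[(P1)] The map $(a,y)\mapsto\{y,p_a\}$ is injective on the pairs with $a\in A$, $y\in G_a$.
\item[(P2)] The map $(a,e)\mapsto\{a,b(a,e)\}$ is injective on the pairs with $a\in A$, $e\in E_a$.
\end{enumerate}
Let $H$ be the image of the map in (P2). For $f=\{a,b(a,e)\}\in H$ put $e_f=e$; this is well defined by (P2). Let
\[
X=\bigl\{f\cup\{r\}: f\in H,\ r\in e_f\bigr\}.
\]

\begin{proposition}\label{prop:relay}
Let $V=A\sqcup R$ and assume \textup{(P1)} and \textup{(P2)}. Then
\begin{enumerate}
\item[(i)] $|X|=2|H|$, $\ |\partial X|\le|H|+|A||R|$, and $|X|-|\partial X|\ge\sum_{a\in A}|G_a|-|A|$;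
\item[(ii)] $U=\{\sigma\subseteq V:|\sigma|\ge3\}\setminus X$ is a disjoint union of intervals with bottoms of size~$3$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) A triangle $f\cup\{r\}$ determines $f$ and $r$, and $|e_f|=2$, so $|X|=2|H|$. Its edges are $f$ and two edges between $A$ and $R$, which gives the bound for $|\partial X|$. By (P2), $|H|=\sum_a|E_a|=|A|(|R|-1)+\sum_a|G_a|$. Hence $|X|-|\partial X|\ge|H|-|A||R|=\sum_a|G_a|-|A|$.

(ii) We describe a partition $\mathcal{P}$ of $\{\sigma:|\sigma|\ge3\}$ and then modify it.

\emph{The partition $\mathcal{P}$.} Fix a total order on $A$. For each $3$-set $T\subseteq A$ take $[T,T^+\cup R]$, with $T^+$ as in Lemma~\ref{lem:greedy}. These intervals partition the sets $\sigma$ with $|\sigma\cap A|\ge3$. For each $f\subseteq A$ with $|f|\le2$ choose a total order on $R$ and take the intervals $[f\cup T,f\cup T^+]$ for all $(3-|f|)$-sets $T\subseteq R$. By Lemma~\ref{lem:greedy} they partition the sets of size at least $3$ in the fiber over $f$. The orders on $R$ are chosen as follows: for $f=\emptyset$, the element $m$ is last; for $f=\{a\}$, the element $p_a$ is second to last and $m$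 is last; for $f\in H$, the two elements $r_f<r'_f$ of $e_f$ are the last two; for a $2$-set $f\notin H$ the order is arbitrary. All bottoms in $\mathcal{P}$ have size $3$.

\emph{The modifications.}
\begin{enumerate}
\item[(M2)] Let $f\in H$. The intervals of $\mathcal{P}$ with bottoms $f\cup\{r_f\}$ and $f\cup\{r'_f\}$ are $[f\cup\{r_f\},f\cup e_f]$ and $[f\cup\{r'_f\}]$. Remove both. This uncovers the two members of $X$ over $f$ and the $4$-set $f\cup e_f$.
\item[(M1)] Let $a\in A$ and $e\in E_a$. Replace the interval of $\mathcal{P}$ with bottom $\{a\}\cup e$ by $[\{a\}\cup e,\{a,b(a,e)\}\cup e]$. This newly covers $\{a,b(a,e)\}\cup e$. If $m\in e$, the old interval was $[\{a\}\cup e]$ and nothing is uncovered. Otherwise $e=\{y,p_a\}$ with $y\in G_a$; then $y$ precedes $p_a$ in the order for $\{a\}$ because $y\ne p_a,m$, the old interval was $[\{a,y,p_a\},\{a,y,p_a,m\}]$, and $\{a,y,p_a,m\}$ is uncovered.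
\item[(M0)] Let $a\in A$ and $y\in G_a$. Replace the interval $[\{y,p_a,m\}]$ of $\mathcal{P}$ by $[\{y,p_a,m\},\{a,y,p_a,m\}]$. This newly covers $\{a,y,p_a,m\}$ and uncovers nothing.
\end{enumerate}

\emph{No interval of $\mathcal{P}$ is modified twice.} The bottoms treated in (M2), (M1), (M0) meet $A$ in $2$, $1$, $0$ elements. In (M2) the bottom determines $f$, and in (M1) it determines $(a,e)$. In (M0) it determines $\{y,p_a\}$, and hence $(a,y)$ by (P1).

\emph{Balance.} The uncovered sets are the members of $X$, the $4$-sets $f\cup e_f$ with $f\in H$, and the $4$-sets $\{a,y,p_a,m\}$ with $a\in A$, $y\in G_a$. The sets $f\cup e_f$ meet $A$ in $f$, so they are distinct for distinct $f$; the sets $\{a,y,p_a,m\}$ meet $A$ in one element and are distinct for distinct $(a,y)$. By (P2), as $(a,e)$ runs over all pairs, the set $\{a,b(a,e)\}\cup e$ newly covered in (M1) runs once over the sets $f\cup e_f$. In (M0) each set $\{a,y,p_a,m\}$ is newly covered once. So after the modifications every set of size at least $3$ outside $X$ is covered exactly once, no member of $X$ is covered, and all bottoms still have size $3$.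
\end{proof}

Condition (P1) says that no free triangle over $\emptyset$ is asked to take two tops; without it (M0) would produce two intervals with the same bottom. Condition (P2) says that no edge $f$ is served twice, so that $e_f$ is defined and $H$ is as large as the count in (i) requires.

\section{The example in 26 variables}\label{sec:example}

By Proposition~\ref{prop:relay}(i), it suffices to find data with $\sum_a|G_a|\ge|A|+1$. Conditions (P1) and (P2) limit the room: the pairs $\{y,p_a\}$ are distinct $2$-subsets of $R'$, and $H$ consists of $2$-subsets of $A$. With $s=|A|$ and $q=|R|$ we therefore need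
\[
s+1\le\binom{q-1}{2}\qquad\text{and}\qquad sq+1\le\binom{s}{2}.
\]
The second inequality forces $s-1>2q$, that is, $s\ge2q+2$. The first then gives $(q-1)(q-2)\ge4q+6$, or $q^2-7q-4\ge0$, so $q\ge8$ and $s\ge18$. This explains the choice $s=18$, $q=8$ below. It concerns only this construction and the bound in Proposition~\ref{prop:relay}(i); we do not claim that $26$ is the least number of variables in which \eqref{eq:rauf} fails.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $A=\mathbb{Z}_{17}\sqcup\{\infty\}$, $R'=\mathbb{Z}_7$, $R=R'\sqcup\{m\}$ and $V_0=A\sqcup R$, so that $|A|=18$, $|R|=8$ and $|V_0|=26$.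

\emph{Condition \textup{(P1)}.} Put $p_\infty=0$ and $G_\infty=\{1,2\}$; this uses the pairs $\{0,1\}$ and $\{0,2\}$. Of the remaining $\binom72-2=19$ two-element subsets of $R'$, assign $17$ different ones to the elements $i\in\mathbb{Z}_{17}$. Write the pair assigned to $i$ as $\{y_i,p_i\}$ and put $G_i=\{y_i\}$. Then (P1) holds, $|E_i|=8$ for $i\in\mathbb{Z}_{17}$, and $|E_\infty|=9$.

\emph{Condition \textup{(P2)}.} For $i\in\mathbb{Z}_{17}$ let $b(i,\cdot)$ be a bijection $E_i\to\{i+1,\dots,i+8\}\subset\mathbb{Z}_{17}$, and let $b(\infty,\cdot)$ be an injection $E_\infty\to\mathbb{Z}_{17}$. For distinct $k,l\in\mathbb{Z}_{17}$, exactly one of the differences $l-k$ and $k-l$ lies in $\{1,\dots,8\}$. So every $2$-subset of $\mathbb{Z}_{17}$ is $\{i,i+j\}$ for exactly one $i$ and one $j\in\{1,\dots,8\}$, and the pairs $\{i,b(i,e)\}$ are distinct. The nine pairs $\{\infty,b(\infty,e)\}$ are distinct and contain $\infty$. So (P2) holds.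

Let $X_0$ be the resulting family of triangles. Then $|H|=17\cdot8+9=145$, and Proposition~\ref{prop:relay}(i) gives
\begin{equation}\label{eq:count}
|X_0|=290,\qquad |\partial X_0|\le145+18\cdot8=289 .
\end{equation}
So (C1) holds, and (C2) is Proposition~\ref{prop:relay}(ii). Lemma~\ref{lem:criterion} with $c=3$ and $n=26$ shows that the ideal $I$ generated by the $290$ monomials $x_{V_0\setminus\xi}$, $\xi\in X_0$, of degree $23$ and all squarefree monomials of degree $24$ has $\operatorname{sdepth}(I)=\operatorname{sdepth}(S/I)=23$.
\end{proof}

\begin{remark}\label{rem:budget}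
Free triangles are a conserved resource. By Lemma~\ref{lem:euler} with $W=V$, in every partition as in (C2) the number of one-point intervals is $\sum_{\sigma\in U}(-1)^{|\sigma|-c}$. For $X=\emptyset$ the greedy partition evaluates this as $\binom{n-1}{c-1}$, so in general it is $\binom{n-1}{c-1}-|X|$: each deleted $c$-set costs one one-point interval. In the example, $\mathcal{P}$ has $\binom{18}{2}=153$ free triangles over $2$-sets, $18\cdot7=126$ over points of $A$, and $\binom72=21$ over $\emptyset$, in total $300=\binom{25}{2}$. The modifications (M2), (M1), (M0) use up $145$, $126$ and $19$ of them, in total $290$, and $10$ remain.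
\end{remark}

\section{From triangles to $c$-sets}\label{sec:large}

To raise $c$ we add new points $Q$ and adjoin $(c-3)$-subsets $\sigma\subseteq Q$ to the triangles of $X_0$. A single fixed $\sigma$ does not work for $c>3$: the sets $\sigma\cup\xi$ with $\xi\in X_0$ have the $290(c-3)$ new faces obtained by removing a point of $\sigma$, and these alone are at least as many as the $290$ sets. So we use all $(c-3)$-subsets of a large set $Q$. The new faces are then shared, and their number becomes small compared with the margin gained from \eqref{eq:count}.

\begin{proof}[Proof of Theorem~\ref{thm:range}(b)]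
Let $c\ge3$ and $t=n-26\ge291(c-3)$. Let $V_0$ and $X_0$ be as in Section~\ref{sec:example}, let $Q$ be a set with $t$ elements disjoint from $V_0$, and let $V=Q\sqcup V_0$. Then $|V|=n>c$. Put
\[
X=\{\sigma\cup\xi:\ \sigma\subseteq Q,\ |\sigma|=c-3,\ \xi\in X_0\}.
\]
We verify the hypotheses of Lemma~\ref{lem:criterion}.

(C1) We have $|X|=290\binom{t}{c-3}$. A member of $\partial X$ arises from some $\sigma\cup\xi$ by removing a point of $\xi$ or a point of $\sigma$. By \eqref{eq:count},
\[
|\partial X|\le289\binom{t}{c-3}+290\binom{t}{c-4},\qquad\text{where }\binom{t}{-1}=0 .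
\]
So it suffices to show $\binom{t}{c-3}>290\binom{t}{c-4}$. For $c=3$ this reads $1>0$. For $c>3$,
\[
\binom{t}{c-3}\Big/\binom{t}{c-4}=\frac{t-(c-3)+1}{c-3}\ge\frac{290(c-3)+1}{c-3}>290 .
\]

(C2) Fix total orders on $Q$ and on $V_0$, and sort the members $\tau$ of $U=\{\tau:|\tau|\ge c\}\setminus X$ by $\sigma=\tau\cap Q$. Every member of $X$ meets $Q$ in exactly $c-3$ points.
\begin{itemize}
\item The sets $\tau$ with $|\tau\cap Q|\ge c$ all lie in $U$. By Lemma~\ref{lem:greedy} for $Q$, they are partitioned by the intervals $[P,P^+\cup V_0]$, where $P$ runs over the $c$-subsets of $Q$.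
\item Let $|\sigma|=j<c$ and $j\ne c-3$. The members of $U$ that meet $Q$ in $\sigma$ are the sets $\sigma\cup\omega$ with $\omega\subseteq V_0$ and $|\omega|\ge c-j$. By Lemma~\ref{lem:greedy} for $V_0$, they are partitioned by the intervals $[\sigma\cup T,\sigma\cup T^+]$, where $T$ runs over the $(c-j)$-subsets of $V_0$.
\item Let $|\sigma|=c-3$. The members of $U$ that meet $Q$ in $\sigma$ are the sets $\sigma\cup\omega$ with $\omega\subseteq V_0$, $|\omega|\ge3$ and $\omega\notin X_0$. They are partitioned by the intervals $[\sigma\cup T,\sigma\cup B]$, where $[T,B]$ runs over the partition given by Proposition~\ref{prop:relay}(ii) for $X_0$.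
\end{itemize}
All bottoms have size $c$. Lemma~\ref{lem:criterion} gives the ideal $I$.
\end{proof}

\section{The inequality for $\operatorname{sdepth}(S/I)\ge n-2$}\label{sec:small}

We prove Theorem~\ref{thm:range}(a), first for squarefree ideals. If $\beta(U)\le2$, then $\Gamma$ is determined by a graph. The alternating sum of Lemma~\ref{lem:euler} restricts this graph so strongly that a good partition of $\Gamma$ can be written down.

A \emph{clique} of a finite graph is a set of pairwise adjacent vertices; the empty set and single vertices are cliques. A graph is \emph{chordal} if it has no induced cycle of length at least $4$. We use Dirac's theorem: every chordal graph with at least one vertex has a vertex whose neighbors form a clique. Induced subgraphs of chordal graphs are chordal. Removing such vertices one at a time and numbering them backward, we obtain an ordering $v_1,\dots,v_k$ of the vertices of a chordal graph such that, for each $i$, the set $N_i$ of neighbors $v_j$ of $v_i$ with $j<i$ is a clique.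

\begin{proposition}\label{prop:chordal}
Let $\Gamma$ and $U=2^V\setminus\Gamma$ be as in Section~\ref{sec:dictionary}. If $\beta(U)\le2$, then $\beta(\Gamma)\le\beta(U)-1$.
\end{proposition}

\begin{proof}
Let $V_\Gamma=\{v\in V:\{v\}\in\Gamma\}$. Every member of $\Gamma$ is contained in $V_\Gamma$. Let $U=\bigsqcup_i[T_i,B_i]$ with $|T_i|\le\beta(U)$. Since $\emptyset\notin U$, all $T_i$ are nonempty, and $\beta(U)\in\{1,2\}$. A one-element bottom $\{v\}$ lies in $U$, so $v\notin V_\Gamma$.

\emph{Case $\beta(U)=1$.} Every member of $U$ contains a bottom $\{v\}$ with $v\notin V_\Gamma$. So every subset of $V_\Gamma$ lies in $\Gamma$, and $\Gamma=[\emptyset,V_\Gamma]$ has $\beta(\Gamma)=0$.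

\emph{Case $\beta(U)=2$.} Let $\mathcal{G}$ be the graph on $V_\Gamma$ whose edges are the $2$-sets in $\Gamma$. Every member of $\Gamma$ is a clique of $\mathcal{G}$. Conversely, a member of $U$ contains some $T_i\in U$, which is a point outside $V_\Gamma$ or a $2$-set that is not an edge of $\mathcal{G}$; so it is not a clique of $\mathcal{G}$. Thus $\Gamma$ is the family of all cliques of $\mathcal{G}$.

We claim that $\mathcal{G}$ is chordal. Suppose that $W\subseteq V_\Gamma$ is the vertex set of an induced cycle of length $\ell\ge4$. The cliques inside $W$ are $\emptyset$, $\ell$ vertices and $\ell$ edges, and their alternating sum is $1-\ell+\ell=1$. The alternating sum over all subsets of $W$ is $0$, so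
\[
\sum_{\sigma\in U,\ \sigma\subseteq W}(-1)^{|\sigma|}=-1 .
\]
On the other hand, every bottom $T_i\subseteq W$ has size $2$, because $W\subseteq V_\Gamma$. By Lemma~\ref{lem:euler} the sum is a sum of terms $(-1)^2=1$, so it is nonnegative. This contradiction proves the claim.

Order the vertices of $\mathcal{G}$ as above and sort the nonempty cliques by their last vertex. A clique with last vertex $v_i$ lies in $[\{v_i\},\{v_i\}\cup N_i]$. Conversely, every member of this interval has last vertex $v_i$ and is a clique, since $\{v_i\}\cup N_i$ is one. Hence
\[
\Gamma=[\emptyset]\sqcup\bigsqcup_{i=1}^{k}\bigl[\{v_i\},\{v_i\}\cup N_i\bigr],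
\]
and $\beta(\Gamma)\le1$.
\end{proof}

By Lemma~\ref{lem:dictionary}, Proposition~\ref{prop:chordal} is Theorem~\ref{thm:range}(a) for squarefree ideals. For the general case we recall depth and polarization.

The \emph{depth} of a nonzero finitely generated graded $S$-module $M$ is the maximal length of an $M$-regular sequence in $\mathfrak{m}=(x_1,\dots,x_n)$. Dividing $M$ by a homogeneous $M$-regular element of $\mathfrak{m}$ lowers the depth by $1$, and the Auslander--Buchsbaum formula states that $\operatorname{depth}M=n-\operatorname{pd}M$, where $\operatorname{pd}$ is the projective dimension. If $0\ne I\ne S$ is a graded ideal, then a minimal free resolution of $S/I$ is obtained from one of $I$ by appending $S$. So $\operatorname{pd}S/I=\operatorname{pd}I+1$ and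
\begin{equation}\label{eq:depth}
\operatorname{depth}I=\operatorname{depth}S/I+1 .
\end{equation}

Let $0\ne I\subsetneq S$ be a monomial ideal. Let $\epsilon_i$ be the maximum of $1$ and the exponents of $x_i$ in the minimal monomial generators of $I$, and let $S^p$ be the polynomial ring in the variables $x_{i,j}$ with $1\le i\le n$ and $1\le j\le\epsilon_i$. It has $n+t$ variables, where $t=\sum_i(\epsilon_i-1)$. The \emph{polarization} $I^p\subset S^p$ is generated by the squarefree monomials $\prod_i\prod_{j=1}^{a_i}x_{i,j}$, where $\prod_ix_i^{a_i}$ runs over the minimal generators of $I$; it is nonzero and proper. The $t$ linear forms $x_{i,1}-x_{i,j}$ with $2\le j\le\epsilon_i$ form a regular sequence on $S^p/I^p$, and the quotient is $S/I$. Therefore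
\begin{equation}\label{eq:poldepth}
\operatorname{depth}S^p/I^p=\operatorname{depth}S/I+t .
\end{equation}
Ichim, Katth\"an and Moyano-Fern\'andez \cite{IKM} proved that for monomial ideals $J\subsetneq L$ of a polynomial ring
\begin{equation}\label{eq:ikm}
\operatorname{sdepth}L/J-\operatorname{depth}L/J=\operatorname{sdepth}L^p/J^p-\operatorname{depth}L^p/J^p .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:range}(a)]
Let $0\ne I\subsetneq S$ be a monomial ideal with $\operatorname{sdepth}(S/I)\ge n-2$. Equation \eqref{eq:ikm} for the pair $I\subsetneq S$, together with \eqref{eq:poldepth}, gives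
\[
\operatorname{sdepth}(S^p/I^p)=\operatorname{sdepth}(S/I)+t .
\]
By \eqref{eq:depth} for $I$ and for $I^p$ and by \eqref{eq:poldepth}, $\operatorname{depth}I^p=\operatorname{depth}I+t$. So \eqref{eq:ikm} for the pair $0\subsetneq I$ gives
\[
\operatorname{sdepth}(I^p)=\operatorname{sdepth}(I)+t .
\]
The squarefree ideal $I^p$ lies in a polynomial ring in $n+t$ variables and satisfies $\operatorname{sdepth}(S^p/I^p)\ge(n+t)-2$. By Lemma~\ref{lem:dictionary} and Proposition~\ref{prop:chordal}, $\operatorname{sdepth}(I^p)\ge\operatorname{sdepth}(S^p/I^p)+1$. Subtracting $t$ from both sides gives \eqref{eq:rauf} for $I$.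
\end{proof}

\begin{thebibliography}{9}

\bibitem{Source}
\emph{Depth, Stanley Depth and Dimension of Edge Ideals Corresponding to Some Classes of Graphs},
\texttt{https://repositories.nust.edu.pk/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 26210/\allowbreak Malik\%20Muhammad\%20\allowbreak Sulman\%20Shahid.pdf\allowbreak ?isAllowed=y\&sequence=1}

\bibitem{IKM}
Ichim, Katth\"an and Moyano-Fern\'andez,
\emph{The behavior of Stanley depth under polarization},
J. Combin. Theory Ser. A 135 (2015), 332--347.

\end{thebibliography}
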